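\title{Sublevel sets of the pluricomplex Green function: failure of volume monotonicity}

\begin{abstract}
Let $G$ be the pluricomplex Green function of a bounded pseudoconvex domain in $\mathbb C^n$. We disprove, for every $n\ge2$, the conjecture that $e^{-2nt}|\{G<t\}|$ is non-decreasing for $t<0$. For an explicit domain in $\mathbb C^2$, fibered by ellipses, we compute $G$ and find $e^{-4t}|\{G<t\}|=\pi^2(1-\frac14e^{2t})$, which is strictly decreasing. Products of this domain show that the failure grows exponentially with the dimension, and a perturbation argument gives counterexamples among smooth strongly convex domains arbitrarily close to the ball. We include a proof of the conjecture for $n=1$.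
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\Omega\subset\mathbb C^n$ be a bounded domain and $p\in\Omega$. Call a function $u$ on $\Omega$ a \emph{competitor} if $u$ is plurisubharmonic, $u<0$, and $u(x)\le\log|x-p|+O(1)$ as $x\to p$. The \emph{pluricomplex Green function} of $\Omega$ with pole at $p$ is
\begin{equation}\label{eq:green}
G(x)=G_\Omega(x,p)=\sup\{u(x):\ u \text{ a competitor}\},\qquad x\in\Omega .
\end{equation}
For a smoothly bounded plane domain this is the classical Green function, with the sign chosen so that it is negative; for the unit ball with pole at the center it is $\log|x|$. In general $e^{G}$ is a biholomorphically invariant substitute for the distance to $p$, scaled to take values in $[0,1)$, and $\{G<t\}$ is a substitute for the ball of radius $e^t$. It is squeezed between two Euclidean balls whose radii are fixed multiples of $e^t$, so the natural quantity to study is the normalized volume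
\begin{equation}\label{eq:v}
v(t)=v_{\Omega,p}(t)=e^{-2nt}\,|\{G<t\}|,\qquad t<0,
\end{equation}
where $|A|$ is the Lebesgue measure of $A\subset\mathbb C^n=\mathbb R^{2n}$. The function $v$ lies between two positive constants and tends to $|\Omega|$ as $t\to0^-$ (Lemma~\ref{lem:basic}). The following conjecture is posed in \cite{pot}.

\begin{quote}
\textbf{Conjecture.} \emph{If $\Omega\subset\mathbb C^n$ is a bounded pseudoconvex domain and $p\in\Omega$, then $v_{\Omega,p}$ is non-decreasing on $(-\infty,0)$.}
\end{quote}

The simplest cases support it. The function $v$ is constant for the ball and the polydisk with pole at the center (Example~\ref{ex:ball}), it is a power series in $e^{2t}$ with non-negative coefficients for biholomorphic images of the ball (Example~\ref{ex:image}), and it is non-decreasing for all plane domains (Theorem~\ref{thm:plane}). Nevertheless the conjecture is false for every $n\ge2$. Below, $\mathbb D$ is the unit disk and $\mathbb B$ the unit ball of $\mathbb C^n$.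

\begin{theorem}\label{thm:main}
Let
\[
\mathcal E=\{(z,w)\in\mathbb C^2:\ |z|<1,\ |w-z^3\bar w|<1-|z|^6\}.
\]
Then $\mathcal E$ is a bounded pseudoconvex domain containing $0$, and $G=G_{\mathcal E}(\cdot,0)$ satisfies
\[
e^{-4t}|\{G<t\}|=\pi^2\Bigl(1-\frac14e^{2t}\Bigr)\qquad\text{for all }t<0 .
\]
This function is strictly decreasing, so the conjecture is false.
\end{theorem}

The conjecture implies that the limit of $v$ at $-\infty$ is at most its limit at $0^-$. One may hope that this inequality survives up to a universal factor. It does not.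

\begin{theorem}\label{thm:product}
Let $n\ge2$ and $k=\lfloor n/2\rfloor$. For the bounded pseudoconvex domain $\mathcal E^k\times\mathbb D^{n-2k}\subset\mathbb C^n$ with pole $0$,
\[
e^{-2nt}|\{G<t\}|=\pi^n\Bigl(1-\frac14e^{2t}\Bigr)^{k}\qquad\text{for all }t<0,
\]
which is strictly decreasing. The ratio of its limits at $-\infty$ and at $0^-$ is $(4/3)^{\lfloor n/2\rfloor}$. Hence the inequality $\lim_{t\to-\infty}v(t)\le\lim_{t\to0^-}v(t)$ implied by the conjecture does not hold with any constant factor independent of the dimension.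
\end{theorem}

Nor is the failure caused by corners of the boundary or by lack of convexity.

\begin{theorem}\label{thm:convex}
For every $n\ge2$ there are a constant $D>0$ and, for all small $\varepsilon>0$, strongly convex domains $\Omega_\varepsilon\ni0$ with $C^\infty$ boundary, tending to $\mathbb B$ in the $C^\infty$ sense as $\varepsilon\to0$, such that for $G=G_{\Omega_\varepsilon}(\cdot,0)$ and every $t<0$
\[
e^{-2nt}|\{G<t\}|\ \ge\ |\Omega_\varepsilon|+\varepsilon^2D(1-e^{4t})\ >\ |\Omega_\varepsilon|=\lim_{\tau\to0^-}e^{-2n\tau}|\{G<\tau\}| .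
\]
So the conjecture fails even for smooth strongly convex domains near the ball.
\end{theorem}

Here a bounded convex domain is \emph{strongly convex} if near its boundary it is given by $\rho<1$ for a $C^2$ function $\rho$ with non-zero gradient and positive definite real Hessian. Convergence in the $C^\infty$ sense means that $\partial\Omega_\varepsilon=\Phi_\varepsilon(\partial\mathbb B)$ for diffeomorphisms $\Phi_\varepsilon$ that tend to the identity in every $C^j$ norm on a fixed neighborhood of $\partial\mathbb B$.

Finally, $n=2$ is the first dimension in which the conjecture fails. The next result is due to B\l ocki and Zwonek; we include a proof.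

\begin{theorem}\label{thm:plane}
For every bounded domain $\Omega\subset\mathbb C$ and $p\in\Omega$, the function $e^{-2t}|\{G_\Omega(\cdot,p)<t\}|$ is non-decreasing on $(-\infty,0)$.
\end{theorem}

The counterexamples rest on one observation. Upper bounds for $G$ come from holomorphic disks through the pole, so a deformation of the bidisk or the ball need only be holomorphic \emph{along each complex line through the origin} in order to control $G$. For $n\ge2$ such a deformation can be far from holomorphic across the lines, and this freedom reverses a sign in the volume expansion. Section~\ref{sec:idea} shows the mechanism on the map $\eta\mapsto\eta+b/\eta$, after the preliminaries of Section~\ref{sec:prelim}. Sections~\ref{sec:main}--\ref{sec:plane} prove the four theorems in order.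

\section{The Green function and holomorphic disks}\label{sec:prelim}

An upper semicontinuous function $u$ with values in $[-\infty,\infty)$ on an open subset of $\mathbb C$ is \emph{subharmonic} if at each point its value is at most its mean over all small circles centered there. An upper semicontinuous function on an open subset of $\mathbb C^n$ is \emph{plurisubharmonic} (psh) if its restriction to every complex line is subharmonic. Both notions are local, and we allow the value $-\infty$ identically. We use the following textbook facts.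
\begin{itemize}
\item[(F1)] The functions $\log|f|$ ($f$ holomorphic), $\log|x-p|$ and all convex functions are psh. Maxima of finitely many psh functions, decreasing limits of psh functions, compositions $u\circ F$ with $F$ holomorphic, and compositions $\lambda\circ u$ with $\lambda$ convex and increasing are psh.
\item[(F2)] A subharmonic function on a bounded plane domain whose upper limit at every boundary point is $\le0$ is $\le0$. A psh function on a domain that attains its maximum is constant.
\item[(F3)] A subharmonic function on a punctured disk that is bounded above near the puncture extends subharmonically across it.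
\item[(F4)] If a family of psh functions is bounded above and $u$ is its supremum, then $u^*(x)=\limsup_{y\to x}u(y)$, the smallest upper semicontinuous majorant of $u$, is psh.
\end{itemize}
A domain $\Omega$ is \emph{pseudoconvex} if it carries a continuous psh function $u$ such that every set $\{u\le c\}$ is compact. Every competitor $u$ has $u(p)=-\infty$, because its means over small circles around $p$ tend to $-\infty$.

Each competitor bounds $G$ from below. Bounds from above come from a form of the Schwarz lemma.

\begin{lemma}\label{lem:disk}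
Let $\varphi:\mathbb D\to\Omega$ be holomorphic with $\varphi(0)=p$. Then $G_\Omega(\varphi(\zeta),p)\le\log|\zeta|$ for $\zeta\in\mathbb D$.
\end{lemma}

\begin{proof}
Let $u$ be a competitor. Then $u\circ\varphi$ is subharmonic and negative, and since $|\varphi(\zeta)-p|=O(|\zeta|)$ we have $u(\varphi(\zeta))\le\log|\zeta|+O(1)$ near $0$. Thus $u\circ\varphi-\log|\zeta|$ is subharmonic on $\mathbb D\setminus\{0\}$ and bounded above near $0$, so it extends to $\mathbb D$ by (F3). Its upper limit at $\partial\mathbb D$ is $\le0$, since $u\circ\varphi<0$ and $\log|\zeta|\to0$. By (F2) it is $\le0$. At $\zeta=0$ the claim is $u(p)=-\infty$. Take the supremum over $u$.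
\end{proof}

\begin{lemma}\label{lem:basic}
Let $\Omega$ be a bounded domain with $B(p,r)\subset\Omega\subset B(p,R)$, where $B(p,r)$ is the Euclidean ball. Then $G=G_\Omega(\cdot,p)$ is itself a competitor, the sets $\{G<t\}$ are open,
\[
r^{2n}|\mathbb B|\le v(t)\le R^{2n}|\mathbb B|\quad(t<0),\qquad\text{and}\qquad\lim_{t\to0^-}v(t)=|\Omega| .
\]
\end{lemma}

\begin{proof}
The function $\log(|x-p|/R)$ is a competitor, so it is $\le G$. For $x\in B(p,r)\setminus\{p\}$, Lemma~\ref{lem:disk} applied to $\zeta\mapsto p+\zeta r(x-p)/|x-p|$ at $\zeta=|x-p|/r$ gives $G(x)\le\log(|x-p|/r)$. Hence $B(p,re^t)\subset\{G<t\}\subset B(p,Re^t)$. By (F4), $G^*$ is psh and $\le0$; it satisfies the same upper bound on $B(p,r)$, because that bound is upper semicontinuous. So $G^*$ is not identically $0$, and $G^*<0$ by (F2). Thus $G^*$ is a competitor, $G^*\le G$, and $G=G^*$. Being upper semicontinuous, $G$ has open sublevel sets, and the inclusions give the bounds for $v$. Since $G<0$, the sets $\{G<t\}$ increase to $\Omega$ as $t\to0^-$.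
\end{proof}

Neither lemma uses pseudoconvexity; for us it is a condition that a counterexample has to meet. By Lemma~\ref{lem:basic} the conjecture implies
\begin{equation}\label{eq:weak}
v(t)\le|\Omega|\qquad\text{for all }t<0,
\end{equation}
and all our examples violate already \eqref{eq:weak}.

\begin{example}\label{ex:ball}
Let $\|x\|$ be either $|x|$ or $\max_j|x_j|$, and let $\Omega=\{\|x\|<1\}$ be the ball or the polydisk, $p=0$. By (F1), $\log\|x\|$ is a competitor, and Lemma~\ref{lem:disk} for the disk $\zeta\mapsto\zeta x/\|x\|$ gives $G(x)\le\log\|x\|$. So $G=\log\|x\|$, $\{G<t\}=e^t\Omega$, and $v\equiv|\Omega|$. These are borderline cases of the conjecture, and their perturbations are the place to test it.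
\end{example}

\begin{example}\label{ex:image}
Holomorphic perturbations confirm the conjecture. Let $F$ map $\mathbb B$ biholomorphically onto a bounded domain $\Omega$, and $p=F(0)$. Since $|F(x)-p|$ is comparable to $|x|$ near $0$, the map $u\mapsto u\circ F$ matches the competitors of $\Omega$ with those of $\mathbb B$, so $\{G<t\}=F(r\mathbb B)$ with $r=e^t$. The real Jacobian of $F$ is $|\det F'|^2$. Expand $\det F'=\sum_{k\ge0}P_k$ in homogeneous polynomials, uniformly on $r\mathbb B$. The substitution $x\mapsto e^{i\theta}x$ multiplies $\int_{r\mathbb B}P_j\overline{P_k}$ by $e^{i(j-k)\theta}$, so this integral vanishes for $j\ne k$, and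
\[
v(t)=r^{-2n}\int_{r\mathbb B}|\det F'|^2=\sum_{k\ge0}e^{2kt}\int_{\mathbb B}|P_k|^2 .
\]
Every higher-order term adds volume, and adds relatively more at larger scales.
\end{example}

\section{Negative powers lose area}\label{sec:idea}

For $n=1$ and $F(\eta)=\eta+a\eta^2$ with $|a|<\frac12$, Example~\ref{ex:image} says that the image of the circle $|\eta|=r$ encloses the area $\pi r^2+2\pi|a|^2r^4$. A negative power has the opposite effect. For $b\in\mathbb C$ and $r>|b|^{1/2}$ put
\[
E(b,r)=\Bigl\{s+\frac{b}{r^2}\,\bar s:\ |s|<r\Bigr\}.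
\]

\begin{lemma}\label{lem:ellipse}
Fix $b\in\mathbb C$; all radii below exceed $|b|^{1/2}$.
\begin{itemize}
\item[(i)] $E(b,r)$ is an open ellipse centered at $0$ with semi-axes $r\pm|b|/r$ and area $\pi(r^2-|b|^2/r^2)$. The map $\eta\mapsto\eta+b/\eta$ sends the circle $|\eta|=r$ onto $\partial E(b,r)$.
\item[(ii)] $w\in E(b,r)$ if and only if $|w-b\bar w/r^2|<r(1-|b|^2/r^4)$.
\item[(iii)] If $r<r'$, then $\overline{E(b,r)}\subset E(b,r')$.
\item[(iv)] Every point of $E(b,r')$ lies in $E(b,r)$ for some $r<r'$.
\item[(v)] A point that lies in $E(b,r')$ for all $r'>r$ lies in $\overline{E(b,r)}$.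
\item[(vi)] If $r<r'$ and $w\in E(b,r')\setminus E(b,r)$, then $w\in\partial E(b,r'')$ for some $r''\in[r,r')$.
\end{itemize}
\end{lemma}

\begin{proof}
Write $b=|b|e^{2i\theta}$ and $s=e^{i\theta}(x+iy)$. Then
\[
s+\frac b{r^2}\bar s=e^{i\theta}\Bigl[\Bigl(1+\frac{|b|}{r^2}\Bigr)x+i\Bigl(1-\frac{|b|}{r^2}\Bigr)y\Bigr],
\]
so this invertible real-linear map sends the disk $|s|<r$ onto the ellipse with semi-axes $\alpha(r)=r+|b|/r$ and $\beta(r)=r-|b|/r$ in the directions $e^{i\theta}$ and $ie^{i\theta}$, and the circle $|s|=r$ onto its boundary. On that circle $\bar s/r^2=1/s$. This proves (i). With $\lambda=b/r^2$, the equation $w=s+\lambda\bar s$ gives $w-\lambda\bar w=(1-|\lambda|^2)s$, which is (ii).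

The directions of the axes do not depend on $r$, and $\alpha'(r)=1-|b|/r^2>0$, $\beta'(r)=1+|b|/r^2>0$. Hence for $w=e^{i\theta}(X+iY)\ne0$ the function $N(r)=X^2/\alpha(r)^2+Y^2/\beta(r)^2$ is continuous and strictly decreasing, and $w$ lies in $E(b,r)$, $\overline{E(b,r)}$, $\partial E(b,r)$ exactly when $N(r)<1$, $N(r)\le1$, $N(r)=1$. Now (iii) is strict monotonicity, (iv) and (v) are continuity, and (vi) is the intermediate value theorem. The point $w=0$ lies in all the ellipses.
\end{proof}

Since $\alpha^2-\beta^2=4|b|$, the ellipses are confocal with foci $\pm2\sqrt b$; as $r\downarrow|b|^{1/2}$ their semi-axes tend to $2|b|^{1/2}$ and $0$, so they shrink to the segment between the foci.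

In one variable the loss of area in (i) cannot be used, since $b/\eta$ is singular at the pole. In two variables the numerator can vanish there. Start from the bidisk with coordinates $(z,\eta)$ and Green function $\log\max(|z|,|\eta|)$, and deform it by
\[
F_m(z,\eta)=(z,\ \eta+z^m/\eta),\qquad m\ge2 .
\]
This map is singular along $\eta=0$, but it sends the line $\zeta\mapsto(c\zeta,a\zeta)$ with $|c|\le|a|=1$ to the disk
\[
\zeta\mapsto\bigl(c\zeta,\ a\zeta+c^ma^{-1}\zeta^{m-1}\bigr),
\]
which is holomorphic at $\zeta=0$ and passes through the origin. By Lemma~\ref{lem:ellipse}(i), $F_m$ sends the face $\{|z|<r,\ |\eta|=r\}$ of the bidisk of radius $r\le1$ onto $\{|z|<r,\ w\in\partial E(z^m,r)\}$; note that $|z|^m<r^m\le r^2$. So the candidate for the sublevel set $\{G<\log r\}$ is $\{|z|<r,\ w\in E(z^m,r)\}$. Since $\int_{|z|<r}|z|^{2m}\,dA=\pi r^{2m+2}/(m+1)$, its volume is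
\begin{equation}\label{eq:volume}
\int_{|z|<r}\pi\Bigl(r^2-\frac{|z|^{2m}}{r^2}\Bigr)dA(z)=\pi^2r^4\Bigl(1-\frac{r^{2m-4}}{m+1}\Bigr).
\end{equation}
For $m=2$ the disks are straight lines and the normalized volume is constant. For $m=3$ the relative loss $r^2/4$ grows with $r$, and this is the case we take.

Two things remain to be done. First, the disks above miss the inner ellipses $E(z^3,|z|)$, and we need disks through those points too. Then Lemma~\ref{lem:disk} shows that the candidate sets are contained in the sublevel sets of $G$, which by \eqref{eq:volume} contradicts \eqref{eq:weak}. Second, the domain must be pseudoconvex. For this we show that the function whose sublevel sets are the candidates has psh logarithm, and this also identifies $G$ exactly.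

\section{The domain fibered by ellipses}\label{sec:main}

For $0<r\le1$ let
\[
\mathcal E_r=\{(z,w)\in\mathbb C^2:\ |z|<r,\ w\in E(z^3,r)\}.
\]
We use throughout that $E(z^3,r)$ is defined whenever $|z|<1$, $r>0$ and $r\ge|z|$, because then $r>|z|^{3/2}$. By Lemma~\ref{lem:ellipse}(ii), each $\mathcal E_r$ is given by strict inequalities between continuous functions, so it is open, and $\mathcal E_1=\mathcal E$. The set $\mathcal E$ is bounded, since $|w|<1+|z|^3<2$. It contains $\mathbb D\times\{0\}$, and each of its points $(z,w)$ is joined to $(z,0)$ by a segment in the fiber; so it is a domain containing $0$. For $(z,w)\in\mathcal E$ define the gauge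
\[
g(z,w)=\inf\{r\in(0,1]:\ r\ge|z|,\ w\in E(z^3,r)\};
\]
see Figure~\ref{fig:fiber}. We shall prove that $G_{\mathcal E}(\cdot,0)=\log g$.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.6]
\filldraw[fill=gray!20] (0,0) ellipse [x radius=1.19, y radius=0.21];
\draw[dashed] (0,0) ellipse [x radius=1.254, y radius=0.446];
\draw[thick] (0,0) ellipse [x radius=1.343, y radius=0.657];
\draw[thick] (-1.171,0) -- (1.171,0);
\fill (-1.171,0) circle [radius=0.015];
\fill (1.171,0) circle [radius=0.015];
\node at (0,0.105) {\footnotesize $g=|z|$};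
\node[above] at (0,0.446) {\footnotesize $g=r$};
\node[above] at (0,0.657) {\footnotesize $\partial E(z^3,1)$};
\end{tikzpicture}
\caption{The fiber $E(z^3,1)$ of $\mathcal E$ over $z=0.7$, with the confocal ellipses $\partial E(z^3,r)$ of semi-axes $r\pm|z|^3/r$ for $r=0.7,\ 0.85,\ 1$. The gauge $g$ equals $|z|$ on the shaded ellipse $E(z^3,|z|)$ and equals $r$ on $\partial E(z^3,r)$ for $|z|\le r<1$. The coordinate $\eta$ with $w=\eta+z^3/\eta$ and $|z|^{3/2}<|\eta|<1$ covers the fiber except the segment between the foci $\pm2z^{3/2}$.}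
\label{fig:fiber}
\end{figure}

\begin{lemma}\label{lem:gauge}
\begin{itemize}
\item[(i)] $\{g<r\}=\mathcal E_r$ for $0<r\le1$. In particular $0\le g<1$.
\item[(ii)] $g=0$ only at the origin, and $g(x)<2|x|$ for $0<|x|\le\frac12$.
\item[(iii)] For $0<c<1$ the set $\{g<c\}$ is contained in a compact subset of $\mathcal E$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) If $g(z,w)<r$, there is $r'<r$ with $r'\ge|z|$ and $w\in E(z^3,r')\subset E(z^3,r)$, so $(z,w)\in\mathcal E_r$. Conversely, let $(z,w)\in\mathcal E_r$. By Lemma~\ref{lem:ellipse}(iv), $w\in E(z^3,r')$ for some $r'<r$, and by (iii) we may replace $r'$ by $\max(r',|z|)<r$. So $g(z,w)<r$.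

(ii) We have $g\ge|z|$, and $g(0,w)=|w|$ because $E(0,r)=r\mathbb D$. Let $x=(z,w)$, $0<\delta=|x|\le\frac12$, and $r=2\delta$. Then $|z|<r\le1$, and the smaller semi-axis of $E(z^3,r)$ is at least $2\delta-\delta^2/2>\delta\ge|w|$. So $x\in\mathcal E_{2\delta}$.

(iii) The set $K_c=\{|z|\le c,\ w\in\overline{E(z^3,c)}\}$ contains $\mathcal E_c$. It is the image of the closed bidisk $\{|z|\le c,|s|\le c\}$ under $(z,s)\mapsto(z,s+z^3\bar s/c^2)$, hence compact, and $K_c\subset\mathcal E$ by Lemma~\ref{lem:ellipse}(iii).
\end{proof}

\subsection*{Disks through every point}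
The disks of Section~\ref{sec:idea} have second coordinate $a\zeta+c^3a^{-1}\zeta^2$ with $|a|=1$. To continue the family to $|a|<1$ without a singularity, write $\bar a$ for $a^{-1}$. The dependence on the parameter $a$ is then not holomorphic, but Lemma~\ref{lem:disk} does not ask for that.

\begin{lemma}\label{lem:disks}
Let $x\in\mathcal E$ and $0<\rho<1$ with $g(x)\le\rho$. There is a holomorphic map $\varphi:\mathbb D\to\mathcal E$ with $\varphi(0)=0$ and $\varphi(\rho)=x$.
\end{lemma}

\begin{proof}
Let $x=(z,w)$. Then $|z|\le\rho$, and $w\in E(z^3,r')$ for all $r'>\rho$ by Lemma~\ref{lem:gauge}(i) and Lemma~\ref{lem:ellipse}(iii). So $w\in\overline{E(z^3,\rho)}$ by Lemma~\ref{lem:ellipse}(v), that is, $w=s+z^3\bar s/\rho^2$ with $|s|\le\rho$. Put $c=z/\rho$, $a=s/\rho$, so that $|a|,|c|\le1$, and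
\[
\varphi(\zeta)=\bigl(c\zeta,\ a\zeta+c^3\bar a\,\zeta^2\bigr).
\]
Then $\varphi(0)=0$, and $\varphi(\rho)=(z,w)$ because $c^3\bar a\rho^2=z^3\bar s/\rho^2$. For $0<|\zeta|=r<1$ let $z'=c\zeta$ and $s'=a\zeta$. Then $|z'|\le r$, $|s'|\le r$, and
\[
s'+\frac{z'^3}{r^2}\,\overline{s'}=a\zeta+\frac{c^3\zeta^3\,\bar a\bar\zeta}{|\zeta|^2}=a\zeta+c^3\bar a\,\zeta^2 .
\]
Hence $\varphi(\zeta)\in\{z'\}\times\overline{E(z'^3,r)}\subset\{z'\}\times E(z'^3,1)\subset\mathcal E$.
\end{proof}

\subsection*{Plurisubharmonicity of $\log g$}
Outside the inner ellipses $g$ should be $|\eta|$, and inside them it is $|z|$. The difficulty is the seam $w\in\partial E(z^3,|z|)$ where the two formulas meet. It disappears because $\eta$ is a holomorphic coordinate on the larger region $|\eta|>|z|^{3/2}$, which contains the seam $|\eta|=|z|\neq0$ in its interior; there $g$ is simply the maximum of the two moduli. With $z^2$ in place of $z^3$ the region would be $|\eta|>|z|$ and there would be no such room.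

\begin{lemma}\label{lem:psh}
The function $g$ is continuous and $\log g$ is psh on $\mathcal E$.
\end{lemma}

\begin{proof}
Let $U=\{(z,\eta):\ |z|<1,\ |z|^{3/2}<|\eta|<1\}$ and $F(z,\eta)=(z,\eta+z^3/\eta)$. If $F(z,\eta)=F(z,\eta')$, then $(\eta-\eta')\bigl(1-z^3/(\eta\eta')\bigr)=0$, and $|\eta\eta'|>|z|^3$ forces $\eta=\eta'$. Also $\det F'=1-z^3/\eta^2\ne0$ on $U$. So $F$ is biholomorphic from $U$ onto an open set $V$. By Lemma~\ref{lem:ellipse}(i),
\begin{equation}\label{eq:V}
V=\{(z,w):\ |z|<1,\ w\in\partial E(z^3,r)\text{ for some }r\in(|z|^{3/2},1)\},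
\end{equation}
with $r=|\eta|$. By Lemma~\ref{lem:ellipse}(iii), a point of $\partial E(z^3,|\eta|)$ lies in $E(z^3,r')$ if and only if $r'>|\eta|$. Taking $r'=1$ gives $V\subset\mathcal E$, and the definition of $g$ gives
\[
g(F(z,\eta))=\inf\{r'\le1:\ r'\ge|z|,\ r'>|\eta|\}=\max(|z|,|\eta|).
\]
So on $V$ the function $g$ is continuous and $\log g=\max(\log|z|,\log|\eta\circ F^{-1}|)$ is psh.

Let $W=\{(z,w):\ 0<|z|<1,\ w\in E(z^3,|z|)\}\subset\mathcal E$. It is open by Lemma~\ref{lem:ellipse}(ii) with $r=|z|$. On $W$ we have $g=|z|$, which is continuous with psh logarithm.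

These sets cover $\mathcal E\setminus\{0\}$. A point $(0,w)$ with $0<|w|<1$ is $F(0,w)$. If $(z,w)\in\mathcal E\setminus W$ and $z\ne0$, then $w\in E(z^3,1)\setminus E(z^3,|z|)$, so $w\in\partial E(z^3,r)$ for some $r\in[|z|,1)$ by Lemma~\ref{lem:ellipse}(vi), and $(z,w)\in V$ by \eqref{eq:V}.

At the origin $g$ is continuous by Lemma~\ref{lem:gauge}(ii). Hence $\log g$ is upper semicontinuous on $\mathcal E$, and at the origin, where its value is $-\infty$, the mean value inequality holds trivially.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]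
By Lemma~\ref{lem:psh} and (F1), $g=e^{\log g}$ is psh, and so is $-\log(1-g)$, since $-\log(1-\tau)$ is convex and increasing on $[0,1)$. For $c<1$ the set $\{g\le c\}$ is closed in $\mathcal E$ and, by Lemma~\ref{lem:gauge}(iii), contained in a compact subset of $\mathcal E$; so it is compact. Thus $\mathcal E$ is pseudoconvex.

By Lemmas~\ref{lem:psh} and~\ref{lem:gauge}, $\log g$ is psh, negative, and at most $\log|x|+\log2$ near $0$. So it is a competitor, and $G\ge\log g$. For $x\ne0$ take $\rho=g(x)\in(0,1)$ in Lemma~\ref{lem:disks}; Lemma~\ref{lem:disk} gives $G(x)\le\log g(x)$. At $0$ both functions are $-\infty$. Hence $G=\log g$ and $\{G<t\}=\mathcal E_r$ with $r=e^t$. Formula \eqref{eq:volume} with $m=3$ gives $|\mathcal E_r|=\pi^2r^4(1-\frac14r^2)$.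
\end{proof}

\section{Products}\label{sec:product}

\begin{proof}[Proof of Theorem~\ref{thm:product}]
Write the points of $\Omega'=\mathcal E^k\times\mathbb D^{n-2k}$ as $(x_1,\dots,x_k,y)$, where $y\in\mathbb D$ is present only for odd $n$, and put $h=\max\{g(x_1),\dots,g(x_k),|y|\}$. Then $h$ is continuous, $0\le h<1$, and $\log h$ is psh as a maximum of psh functions. The sets $\{h\le c\}$, $c<1$, are products of compact sets, so $-\log(1-h)$ shows that $\Omega'$ is pseudoconvex. By Lemma~\ref{lem:gauge}(ii), $h(\xi)\le2|\xi|$ for $\xi$ near $0$, so $\log h$ is a competitor and $G\ge\log h$.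

Let $(x_1,\dots,x_k,y)\ne0$ and let $\rho\in(0,1)$ be the value of $h$ there. A disk in the product must reach all the coordinates at the same parameter, and this is why Lemma~\ref{lem:disks} allows $g(x)\le\rho$: it gives $\varphi_j:\mathbb D\to\mathcal E$ with $\varphi_j(0)=0$ and $\varphi_j(\rho)=x_j$. The disk $\zeta\mapsto(\varphi_1(\zeta),\dots,\varphi_k(\zeta),\zeta y/\rho)$ lies in $\Omega'$, since $|y|\le\rho$, and sends $0$ to $0$ and $\rho$ to the given point. By Lemma~\ref{lem:disk}, $G\le\log h$.

Therefore $\{G<t\}=\mathcal E_r^{\,k}\times(r\mathbb D)^{n-2k}$ with $r=e^t$, and its volume is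
\[
\bigl(\pi^2r^4(1-\tfrac14r^2)\bigr)^k(\pi r^2)^{n-2k}=\pi^nr^{2n}(1-\tfrac14r^2)^k .
\]
The limits of $v$ at $-\infty$ and $0^-$ are $\pi^n$ and $\pi^n(3/4)^k$, and their ratio $(4/3)^k$ is unbounded as $n\to\infty$.
\end{proof}

\section{Strongly convex domains near the ball}\label{sec:convex}

For a small perturbation of the ball, pseudoconvexity comes from convexity. We therefore need no psh function and no formula for $G$: disks suffice to contradict \eqref{eq:weak}. We look for a map $\Phi_\varepsilon(z)=z+\varepsilon q(z)e_2$, with $e_2=(0,1,0,\dots,0)$, that is holomorphic along the lines through $0$ and loses volume. Section~\ref{sec:main} suggests the form of $q$. The disks with $|c|=1$ there are the images of lines under $(z,s)\mapsto(z,s+z^3\bar s/|z|^2)$, and $z^3\bar s/|z|^2=z^2\,\overline{(s/z)}$ is a power of $z$ times an antiholomorphic function of the slope. Two changes are needed on the ball. The slope is unbounded near $z_1=0$, so we cut off in the slope; and we raise the power from $2$ to $3$, so that $q$ is $C^2$ at the origin, which the proof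 of convexity uses.

Fix a real function $\chi\in C_c^\infty([0,\infty))$ with $\chi=1$ near $0$. For $s=(s_2,\dots,s_n)\in\mathbb C^{n-1}$ put $\psi(s)=\bar s_2\,\chi(|s|^2)$, and let
\[
q(z)=z_1^3\,\psi(z_2/z_1,\dots,z_n/z_1)\quad(z_1\ne0),\qquad q(z)=0\quad(z_1=0).
\]
If $\psi$ vanishes for $|s|>L$, then $q$ vanishes on the open set $\{|(z_2,\dots,z_n)|>L|z_1|\}$, which contains $\{z_1=0\}\setminus\{0\}$. So $q$ is $C^\infty$ on $\mathbb C^n\setminus\{0\}$. Since the slopes are unchanged under scaling,
\begin{equation}\label{eq:homog}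
q(\zeta z)=\zeta^3q(z)\qquad(\zeta\in\mathbb C).
\end{equation}
Derivatives of $q$ of order $j$ are therefore $O(|z|^{3-j})$ at $0$. Thus $q$ and its first derivatives are differentiable at $0$ with derivative $0$, the second derivatives tend to $0$, and $q\in C^2(\mathbb C^n)$. Let $Q=qe_2$, $\Phi_\varepsilon=\mathrm{id}+\varepsilon Q$, $\Omega_\varepsilon=\Phi_\varepsilon(\mathbb B)$, and let $M$ bound the norms of $Q$, $DQ$, $D^2Q$ (real derivatives) on $\overline{B(0,3)}$. From now on $0<\varepsilon M<1/45$.

\begin{lemma}\label{lem:convex}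
The map $\Phi_\varepsilon$ is injective on $\overline{B(0,3)}$. The set $\Omega_\varepsilon$ is a strongly convex, pseudoconvex domain containing $0$, with $C^\infty$ boundary $\Phi_\varepsilon(\partial\mathbb B)$, and it tends to $\mathbb B$ in the $C^\infty$ sense.
\end{lemma}

\begin{proof}
On $\overline{B(0,3)}$ the map $\varepsilon Q$ has sup norm and Lipschitz constant below $\frac12$. So $|\Phi_\varepsilon(z)-\Phi_\varepsilon(z')|\ge\frac12|z-z'|$, and $D\Phi_\varepsilon=I+\varepsilon DQ$ is invertible with inverse of norm at most $2$. For $x\in B(0,2)$ the map $z\mapsto x-\varepsilon Q(z)$ is a contraction of $\overline{B(0,3)}$ into $B(0,\frac52)$; its fixed point $\Psi(x)$ solves $\Phi_\varepsilon(\Psi(x))=x$. By the inverse function theorem $\Psi$ is $C^2$ on $B(0,2)$, and $C^\infty$ off $\Phi_\varepsilon(0)=0$. Differentiating $\Psi+\varepsilon Q\circ\Psi=\mathrm{id}$ twice gives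
\[
(I+\varepsilon DQ)\,D\Psi=I,\qquad (I+\varepsilon DQ)\,D^2\Psi[u,u]=-\varepsilon D^2Q[D\Psi u,D\Psi u],
\]
with $DQ$, $D^2Q$ evaluated at $\Psi(x)$. Hence $\frac23|u|\le|D\Psi u|\le2|u|$ and $|D^2\Psi[u,u]|\le8\varepsilon M|u|^2$. For $\rho=|\Psi|^2$ we get
\[
D^2\rho[u,u]=2|D\Psi u|^2+2\langle\Psi,D^2\Psi[u,u]\rangle\ge\bigl(\tfrac89-40\varepsilon M\bigr)|u|^2>0\qquad(u\ne0),
\]
so $\rho$ is convex on $B(0,2)$. Since $|\Phi_\varepsilon|<\frac32$ on $\overline{\mathbb B}$, injectivity gives $\Omega_\varepsilon=\{x\in B(0,2):\rho(x)<1\}$, which is open and convex. Its boundary is $\Phi_\varepsilon(\overline{\mathbb B})\setminus\Phi_\varepsilon(\mathbb B)=\Phi_\varepsilon(\partial\mathbb B)$. Near it $\rho$ is $C^\infty$, and $D\rho[u]=2\langle\Psi,D\Psi u\rangle$ is not the zero functional, because $\Psi\ne0$ and $D\Psi$ is invertible. So $\Omega_\varepsilon$ is strongly convex with $C^\infty$ boundary. The function $-\log(1-\rho)$ is psh by (F1), and the sets $\{\rho\le c\}=\Phi_\varepsilon(\sqrt c\,\overline{\mathbb B})$, $c<1$, are compact, which gives pseudoconvexity.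 Finally, $\Phi_\varepsilon-\mathrm{id}=\varepsilon Q$ tends to $0$ in every $C^j$ norm on $\{\frac12\le|z|\le2\}$.
\end{proof}

Write $q_2=\partial q/\partial z_2$ and $q_{\bar2}=\partial q/\partial\bar z_2$.

\begin{lemma}\label{lem:vol}
For $0<r\le1$,
\[
|\Phi_\varepsilon(r\mathbb B)|=r^{2n}|\mathbb B|-\varepsilon^2r^{2n+4}D,\qquad D=\int_{\mathbb B}\bigl(|q_{\bar2}|^2-|q_2|^2\bigr)dV .
\]
\end{lemma}

\begin{proof}
The map $\Phi_\varepsilon$ changes only the second coordinate, so its real Jacobian is that of $z_2\mapsto z_2+\varepsilon q$, namely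
\[
|1+\varepsilon q_2|^2-\varepsilon^2|q_{\bar2}|^2=1+2\varepsilon\operatorname{Re}q_2-\varepsilon^2\bigl(|q_{\bar2}|^2-|q_2|^2\bigr).
\]
It is positive: the real-linear map $u\mapsto\varepsilon q_2u+\varepsilon q_{\bar2}\bar u$ has norm $\varepsilon|q_2|+\varepsilon|q_{\bar2}|<\frac12$, so $|1+\varepsilon q_2|>\frac12>\varepsilon|q_{\bar2}|$. As $\Phi_\varepsilon$ is injective, the volume is the integral of the Jacobian over $r\mathbb B$. Differentiating \eqref{eq:homog} with $\zeta=e^{i\theta}$ in $z_2$ gives $q_2(e^{i\theta}z)=e^{2i\theta}q_2(z)$, so $\int_{r\mathbb B}q_2=e^{2i\theta}\int_{r\mathbb B}q_2$ for all $\theta$, and the integral is $0$. The functions $|q_2|^2$ and $|q_{\bar2}|^2$ are positively homogeneous of degree $4$, which produces the factor $r^{2n+4}$.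
\end{proof}

For a holomorphic $q$ the same formula would give $D\le0$, in agreement with Example~\ref{ex:image}. For our $q$ the sign is not evident, since the cutoff creates a term $q_2$. We shall see that the integrand is an exact derivative in the slope, so that its unweighted integral over $s_2$ vanishes. The sign comes from the ball itself, which gives more weight to the small slopes, where $\psi=\bar s_2$.

\begin{lemma}\label{lem:D}
$D>0$.
\end{lemma}

\begin{proof}
Put $y=|s_2|^2$ and $\sigma=\sum_{j\ge3}|s_j|^2$ (so $\sigma=0$ if $n=2$), and evaluate $\chi,\chi'$ at $y+\sigma$. Then $\psi_{s_2}=\bar s_2^{\,2}\chi'$ and $\psi_{\bar s_2}=\chi+y\chi'$. With $s_j=z_j/z_1$ the chain rule gives $q_2=z_1^2\psi_{s_2}$ and $q_{\bar2}=(z_1^3/\bar z_1)\psi_{\bar s_2}$, so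
\[
|q_{\bar2}|^2-|q_2|^2=|z_1|^4\bigl[(\chi+y\chi')^2-y^2\chi'^2\bigr]=|z_1|^4\bigl[\chi^2+2y\chi\chi'\bigr]=|z_1|^4\,\partial_y\bigl(y\chi(y+\sigma)^2\bigr).
\]
In the coordinates $(z_1,s)$ on $\{z_1\ne0\}$ we have $dV(z)=|z_1|^{2n-2}dA(z_1)\,dV(s)$, and $\mathbb B$ is given by $|z_1|^2<T=(1+|s|^2)^{-1}$. Since $\int_{|z_1|^2<T}|z_1|^{2n+2}dA=\pi T^{n+2}/(n+2)$,
\[
D=\frac{\pi}{n+2}\int_{\mathbb C^{n-1}}\kappa(|s|^2)\,\partial_y\bigl(y\chi(y+\sigma)^2\bigr)\,dV(s),\qquad\kappa(x)=(1+x)^{-n-2}.
\]
Fix $s_3,\dots,s_n$. The integrand depends on $s_2$ only through $y$, so $dA(s_2)$ becomes $\pi\,dy$. The function $y\chi(y+\sigma)^2$ vanishes at $y=0$ and for large $y$, so integration by parts shows that the integral over $s_2$ equals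
\[
-\pi\int_0^\infty\kappa'(y+\sigma)\,y\,\chi(y+\sigma)^2\,dy .
\]
As $\kappa'<0$, this is $\ge0$ for all $\sigma$, and $>0$ for small $\sigma$ because $\chi=1$ near $0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:convex}]
The geometric claims are Lemma~\ref{lem:convex}, and $D>0$ does not depend on $\varepsilon$. For $|e|=1$, \eqref{eq:homog} shows that $\zeta\mapsto\Phi_\varepsilon(\zeta e)=\zeta e+\varepsilon\zeta^3q(e)e_2$ is a holomorphic map $\mathbb D\to\Omega_\varepsilon$ with $0\mapsto0$. Lemma~\ref{lem:disk} at $\zeta=|z|$, $e=z/|z|$ gives $G(\Phi_\varepsilon(z))\le\log|z|$ on $\mathbb B$, hence $\Phi_\varepsilon(e^t\mathbb B)\subset\{G<t\}$. Lemma~\ref{lem:vol} with $r=1$ gives $|\Omega_\varepsilon|=|\mathbb B|-\varepsilon^2D$, and with $r=e^t$ it gives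
\[
v(t)\ge|\mathbb B|-\varepsilon^2e^{4t}D=|\Omega_\varepsilon|+\varepsilon^2D(1-e^{4t})>|\Omega_\varepsilon| .
\]
By Lemma~\ref{lem:basic}, $v(\tau)\to|\Omega_\varepsilon|$ as $\tau\to0^-$, so $v(\tau)<v(t)$ for some $\tau\in(t,0)$.
\end{proof}

\section{Plane domains}\label{sec:plane}

For $n=1$ the rate of growth of the area of $\{G<t\}$ is governed by two quantities on the level curve: its length, bounded below by the isoperimetric inequality, and the flux of $\nabla G$, which is always $2\pi$. On an arbitrary domain the sublevel sets need not be relatively compact, so we first reduce to smooth boundary.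

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
\emph{Reduction.} Exhaust $\Omega$ by an increasing sequence of relatively compact, smoothly bounded domains $\Omega_j\ni p$, and let $G_j=G_{\Omega_j}(\cdot,p)$. Competitors restrict to competitors on smaller domains, so $G_j\ge G_{j+1}\ge G$ on $\Omega_j$. By Lemma~\ref{lem:basic} each $G_j$ is a competitor for $\Omega_j$. Hence the decreasing limit $u=\lim G_j\ge G$ is subharmonic and negative on $\Omega$, and $u\le G_1\le\log|z-p|+O(1)$ near $p$. So $u$ is a competitor and $u=G$. The sets $\{G_j<t\}$ therefore increase to $\{G<t\}$, and $v_{\Omega_j,p}(t)\to v_{\Omega,p}(t)$ for each $t$. A pointwise limit of non-decreasing functions is non-decreasing, so we may assume that $\partial\Omega$ is smooth.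

\emph{The classical Green function.} Let $H$ be harmonic on $\Omega$ and continuous on $\overline\Omega$ with boundary values $-\log|z-p|$, and let $G_0=\log|z-p|+H$. It is subharmonic with boundary values $0$, hence negative by (F2), and so a competitor. For any competitor $u$, the function $u-G_0$ is subharmonic on $\Omega\setminus\{p\}$ and bounded above near $p$, with upper limit $\le0$ at $\partial\Omega$; so $u\le G_0$ by (F3) and (F2). Thus $G=G_0$, and $\{G\le t\}$ is compact in $\Omega$ for $t<0$.

The function $\partial G/\partial z=\frac1{2(z-p)}+\partial H/\partial z$ is holomorphic on the domain $\Omega\setminus\{p\}$ with a pole at $p$, so its zeros, the critical points of $G$, are isolated. They form a countable set, and all but countably many $t<0$ are regular values. For regular $t$ the set $\{G<t\}$ is bounded by the smooth compact curves $\Gamma_t=\{G=t\}$, with outer normal $\nabla G/|\nabla G|$. The divergence theorem for $\nabla G$ on $\{G<t\}$ minus a disk $\overline{B(p,\delta)}$ gives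
\[
\int_{\Gamma_t}|\nabla G|\,ds=\int_{|z-p|=\delta}\Bigl(\frac1\delta+\frac{\partial H}{\partial\nu}\Bigr)ds=2\pi ,
\]
since the flux of the harmonic function $H$ through the circle is zero.

\emph{The differential inequality.} Let $f(t)=|\{G<t\}|$. The coarea formula states that for a smooth function $G$ without critical points on an open set $A\subset\mathbb R^2$, $|A|=\int_{\mathbb R}\int_{A\cap\{G=\tau\}}|\nabla G|^{-1}ds\,d\tau$. Apply it to $\{t_1<G<t_2\}$ minus the critical points. The critical points and the level set $\Gamma_{t_1}$, which is a smooth curve away from them, have area zero, so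
\[
f(t_2)-f(t_1)=\int_{t_1}^{t_2}\int_{\Gamma_\tau}\frac{ds}{|\nabla G|}\,d\tau\qquad(t_1<t_2<0).
\]
Hence $f$ is locally absolutely continuous, and $f'(t)=\int_{\Gamma_t}|\nabla G|^{-1}ds$ for almost every $t$. Let $L(t)$ be the length of $\Gamma_t$. The isoperimetric inequality $L^2\ge4\pi A$, valid for every bounded open plane set of area $A$ with smooth boundary of length $L$, gives $L(t)^2\ge4\pi f(t)$ for regular $t$. By the Cauchy--Schwarz inequality,
\[
f'(t)\ge\frac{L(t)^2}{\int_{\Gamma_t}|\nabla G|\,ds}\ge\frac{4\pi f(t)}{2\pi}=2f(t)\qquad\text{for almost every }t<0 .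
\]
So the locally absolutely continuous function $e^{-2t}f(t)$ has derivative $e^{-2t}(f'-2f)\ge0$ almost everywhere, and it is non-decreasing.
\end{proof}

\begin{thebibliography}{1}

\bibitem{pot}
\emph{On the pointwise Ohsawa--Takegoshi theorem},
\texttt{https://gamma.im.uj.edu.pl/\textasciitilde{}blocki/publ/pot.pdf}.

\end{thebibliography}
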